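# Reflexive sibling axes and the decidability of XPath with data

## 1. Strict sibling axes force a single branch, reflexive ones cannot

Take XPath on trees whose nodes carry data values, with child, descendant, parent and ancestor as navigation and equality of data as the only arithmetic. Its satisfiability problem is decidable. If we add "next sibling", it becomes undecidable; if we add "strict following sibling", it becomes undecidable as well. Now add instead the two reflexive axes "following sibling or self" and "preceding sibling or self". Is satisfiability decidable?

The answer one would first guess is no. The reflexive axis differs from the strict one by a single node, and the strict one is already fatal. To test this guess, we fix the language and look at the simplest trees.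

**Definition (data trees).** A data tree is a finite nonempty unranked ordered tree in which every node carries a label from a finite alphabet $\mathbb A$ and a datum from an infinite domain $\mathbb D$. We write $c(d)[b(u),a(e),b(v)]$ for a root with label $c$ and datum $d$ that has three leaf children, in this order.

**Definition (axes).** The axes are binary relations on nodes: $\downarrow$ (child), $\uparrow$ (parent), their reflexive-transitive closures $\downarrow_*$ and $\uparrow^*$, and the reflexive-transitive closures $\rightarrow^*$ and ${}^*\!\leftarrow$ of the next-sibling relation $\rightarrow$ and the previous-sibling relation $\leftarrow$. The strict axis $\rightarrow^+$ is the transitive closure of $\rightarrow$.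

**Definition (XPath$(O,=)$).** For a set $O$ of axes, path expressions and node expressions are
$$\alpha,\beta ::= o\ (o\in O)\mid[\varphi]\mid\alpha\beta\mid\alpha\cup\beta,\qquad \varphi,\psi::=a\ (a\in\mathbb A)\mid\neg\varphi\mid\varphi\wedge\psi\mid\langle\alpha\rangle\mid\langle\alpha=\beta\rangle\mid\langle\alpha\ne\beta\rangle .$$
A path expression denotes a binary relation: $o$ is its axis, $[\varphi]$ is $\{(x,x):x\models\varphi\}$, juxtaposition is composition, $\cup$ is union. For node expressions, $x\models a$ iff $x$ has label $a$; Boolean connectives are as usual; $x\models\langle\alpha\rangle$ iff $(x,y)\in\alpha$ for some $y$; and $x\models\langle\alpha=\beta\rangle$ (resp. $\langle\alpha\neq\beta\rangle$) iff there are $y,z$ with $(x,y)\in\alpha$, $(x,z)\in\beta$ whose data are equal (resp. different).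

Satisfiability asks whether some node of some data tree satisfies a given node expression. We write $\top$ for a tautology. We also use regXPath: its atomic steps are $\downarrow,\uparrow,\rightarrow^*,{}^*\!\leftarrow$, its path expressions are closed under tests, composition, union and Kleene star $\alpha^*$, and its node expressions are as above. Since $\downarrow_*=(\downarrow)^*$ and $\uparrow^*=(\uparrow)^*$, it contains XPath$(\downarrow,\downarrow_*,\uparrow,\uparrow^*,{}^*\!\leftarrow,\rightarrow^*,=)$.

As an example, let $T_1=c(d)[b(u),a(e),b(v)]$ with $d,u,e,v$ distinct. At the $a$-node, $\langle{\rightarrow^*}[b]\neq{}^*\!\leftarrow[b]\rangle$ holds, because $v\ne u$, and $\langle{\rightarrow^*}[b]\neq{\rightarrow^*}[b]\rangle$ fails, because only $v$ is seen to the right.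

The facts recalled with the problem, which is Conjecture 3 in "A Decidable Two-Way Logic On Data Words", are these. Satisfiability of XPath$(\downarrow,\downarrow_*,\uparrow,\uparrow^*,=)$ is decidable. With $\rightarrow^+$ added, or with $\rightarrow$ added, it is undecidable. On data words (strings whose positions carry a label and a datum), XPath$({}^*\!\leftarrow,\rightarrow^*,=)$ is decidable.

**The simplest trees: single branches.** Recall two-counter machines: finitely many states and transitions $e=(s,op,s')$ with $op\in\{inc_c,dec_c,zero_c: c=1,2\}$; $inc_c$ adds $1$ to counter $c$, $dec_c$ subtracts $1$ and needs a positive counter, $zero_c$ needs counter $c$ to be $0$. By Minsky's theorem it is undecidable whether $(s_f,0,0)$ is reachable from $(s_0,0,0)$.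

**Lemma 1.** Over data trees in which every node has at most one child, satisfiability of XPath$(\downarrow,\downarrow_*,\uparrow,\uparrow^*,=)$ is undecidable.

*Proof.* We may assume $s_0\neq s_f$ (otherwise the answer is yes) and that there is at least one transition (otherwise it is no). Labels are the transitions; $inc_c$ etc. also denote the disjunction of the labels with that operation. Take the conjunction, over $c=1,2$, of the following.

* (M1) $\neg\langle\uparrow\rangle$; the label of the current node has source $s_0$; and no node $x$ reachable by $\downarrow_*$ violates "either $x$ has a child whose source is the target of $x$, or $x$ has no child and target $s_f$". This is a Boolean combination of labels, $\langle\downarrow[\,\cdot\,]\rangle$ and $\neg\langle\downarrow\rangle$ inside $\neg\langle\downarrow_*[\neg\,\cdot\,]\rangle$.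
* (M2) For $o\in\{inc_c,dec_c\}$: $\neg\langle\downarrow_*[o\wedge\langle[\top]=\downarrow\downarrow_*[o]\rangle]\rangle$.
* (M3) Every $dec_c$ node satisfies $\langle[\top]=\uparrow^*[inc_c]\rangle$, and every $inc_c$ node satisfies $\langle[\top]=\downarrow_*[dec_c]\rangle$.
* (M4) Every $zero_c$ node satisfies $\neg\langle\uparrow^*[inc_c]=\downarrow_*[dec_c]\rangle$.

Suppose the conjunction holds; by (M1) it holds at the root. By (M2), distinct $inc_c$ nodes have distinct data, and so do distinct $dec_c$ nodes. By (M3), each $inc_c$ node has a $dec_c$ node with its datum below it, and each $dec_c$ node has an $inc_c$ node with its datum above it. So equality of data is a bijection between $inc_c$ and $dec_c$ nodes, each $inc_c$ preceding its partner. Let the value of counter $c$ before a node be the number of earlier $inc_c$ minus the number of earlier $dec_c$. Every earlier $dec_c$ has an earlier partner, so this value is the number of pairs whose $inc_c$ lies strictly before the node and whose $dec_c$ does not. It is never negative, it is at least $1$ at a $dec_c$ node (whose own pair counts), and after the last node it is $0$. At a $zero_c$ node a counted pair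 would have its $dec_c$ strictly below, so by (M4) there is none and the value is $0$. With (M1) the branch is a run from $(s_0,0,0)$ to $(s_f,0,0)$.

Conversely, take such a run. It is nonempty because $s_0\neq s_f$. Match the $m$-th $inc_c$ with the $m$-th $dec_c$, which comes later because the counter is never negative; all are matched because the counter ends at $0$. Give every pair its own datum and every other node a fresh one. Then (M1)–(M3) hold. At a $zero_c$ node the numbers of earlier $inc_c$ and $dec_c$ are equal, so no pair straddles it, which is (M4). $\square$

So the vertical part of the language is strong enough for the guess, provided a formula can force a single branch. With $\rightarrow^+$ this takes one line: $\neg\langle\downarrow_*\rightarrow^+\rangle$ at the root says that no node has a strict following sibling. With $\rightarrow$, $\neg\langle\downarrow_*\rightarrow\rangle$ does the same. Both agree with the undecidability results recalled above.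

With the reflexive axes the argument breaks.

**Lemma 2 (duplication).** Let $x$ be a non-root node of a data tree $t$. Let $t'$ arise by inserting, immediately to the right of $x$, a copy (with the same labels and data) of the subtree at $x$, and let $\pi:t'\to t$ be the obvious projection. Then $y'\models\psi\iff\pi(y')\models\psi$ for every node $y'$ of $t'$ and every node expression $\psi$ of regXPath.

*Proof.* By simultaneous induction we show, for path expressions: (forth) $(y',z')\in\alpha$ implies $(\pi y',\pi z')\in\alpha$; (back) if $(\pi y',z)\in\alpha$, there is $z'$ with $\pi z'=z$ and $(y',z')\in\alpha$. For $\downarrow$ and $\uparrow$ both are immediate: children project to children, each child of $\pi y'$ has a preimage among the children of $y'$, and the parent of $y'$ projects to the parent of $\pi y'$. For $\rightarrow^*$, (forth) holds because $\pi$ preserves the sibling order weakly; a step from $x$ to its copy becomes the step from $x$ to itself, which is allowed because the axis is reflexive. For (back), if $z=\pi y'$ take $z'=y'$; if $z$ is strictly to the right of $\pi y'$, any preimage of $z$ among the siblings of $y'$ is to the right of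 $y'$, since $x$ and its copy are adjacent. The axis ${}^*\!\leftarrow$ is symmetric. Tests use the induction hypothesis for node expressions; composition, union and star are immediate. For node expressions, (forth) and (back) say that $y'$ and $\pi y'$ reach the same set of data via each $\alpha$, and this set decides all comparisons. $\square$

Hence a regXPath formula all of whose models are single branches has only one-node models: in any other model, duplicate a non-root node. The encoding of Lemma 1 cannot be transported. This refutes the argument behind the guess, and in fact the guess itself is wrong.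

## 2. Decidability over data trees, over schemas, and its limit

**Theorem A.** Satisfiability of regXPath on finite data trees is decidable. In particular satisfiability of XPath$(\downarrow,\downarrow_*,\uparrow,\uparrow^*,{}^*\!\leftarrow,\rightarrow^*,=)$ on XML documents is decidable, that is, Conjecture 3 holds.

Call $L\subseteq\mathbb A^*$ *stutter-closed* if $ubv\in L$ implies $ubbv\in L$ for all $b\in\mathbb A$ and $u,v\in\mathbb A^*$. For instance $a^+b^*$ is stutter-closed, while $\{\varepsilon\}\cup\mathbb A$ is not: it contains $b$ but not $bb$.

**Theorem B.** For each $a\in\mathbb A$ let $L_a\subseteq\mathbb A^*$ be regular and stutter-closed, and let $\mathbb A_0\subseteq\mathbb A$. Satisfiability of regXPath is decidable over data trees whose root label is in $\mathbb A_0$ and in which the child-label word of every $a$-labelled node is in $L_a$.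

**Theorem C.** Stutter-closedness cannot be dropped in Theorem B: for $L_a=\{\varepsilon\}\cup\mathbb A$ (no branching), satisfiability is undecidable already for XPath$(\downarrow,\downarrow_*,\uparrow,\uparrow^*,=)$.

Theorem C is Lemma 1. Theorem A occupies Sections 3 to 10, and Theorem B is read off from its proof in Section 11. Besides Minsky's theorem we use two textbook facts.

* Dickson's lemma: $\mathbb N^k$ with the componentwise order is a well-quasi-order (wqo), that is, every infinite sequence $c_1,c_2,\dots$ has $i<j$ with $c_i\le c_j$. If a partial order is a wqo, it has no infinite strictly descending sequence and no infinite antichain. So every upward closed set is the upward closure of its minimal elements, and these are finitely many.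
* Büchi–Elgot–Trakhtenbrot: it is decidable whether a sentence of monadic second-order logic (MSO), with quantifiers over positions and sets of positions, the order $\le$ and letter predicates, holds in some finite word.

Lemma 2 alone does not decide anything: its copies carry the same data, so it never increases the number of values. The proof needs a stronger duplication, in which the copies carry different values. To state it we must know what the rest of the tree can see of a value.

## 3. Automata and types

The purpose of this section is to replace nested comparisons by a finite label at each node, subject to a correctness condition about runs of automata.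

Let $\eta$ be the input. Replace every $\langle\alpha\rangle$ by $\langle\alpha=\alpha\rangle$, which is equivalent. Then $\eta$ is satisfiable iff $\eta_0=\langle\alpha_0=\alpha_0\rangle$ with $\alpha_0=(\downarrow)^*[\eta]$ holds at the root of some data tree.

Every path expression $\alpha$ that is a side of a comparison occurring, at any depth, in $\eta_0$ is a regular expression over the symbols $\downarrow,\uparrow,\rightarrow^*,{}^*\!\leftarrow$ and tests $[\psi]$. Take an NFA for it with initial state $i_\alpha$ and a single final state $f_\alpha$ without outgoing transitions; tests $[\top]$ serve as $\varepsilon$-moves. Let $Q$ be the disjoint union of the state sets, $\Delta$ the union of the transition sets, $F=\{f_\alpha\}$ the set of all final states. A *run* is a sequence $(x_0,q_0),\dots,(x_m,q_m)$, $m\ge0$, of (node, state) pairs such that for each $j<m$ there is $(q_j,s,q_{j+1})\in\Delta$ with $(x_j,x_{j+1})$ in the relation denoted by $s$. So $(x,y)\in\alpha$ iff there is a run from $(x,i_\alpha)$ to $(y,f_\alpha)$.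

**Definition (types).** A type is $\theta=(a,Eq,K)$ with $a\in\mathbb A$, $Eq\subseteq Q\times Q$, $K\subseteq Q$; $\Theta$ is the finite set of types. For subexpressions of $\eta_0$ (and $\top$) put

* $\theta\Vdash b$ iff $b=a$, and Booleans as usual;
* $\theta\Vdash\langle\alpha=\beta\rangle$ iff $(i_\alpha,i_\beta)\in Eq$;
* $\theta\Vdash\langle\alpha\neq\beta\rangle$ iff $(i_\alpha,i_\alpha),(i_\beta,i_\beta)\in Eq$ and not [$i_\alpha,i_\beta\in K$ and $(i_\alpha,i_\beta)\in Eq$].

**Definition (correct $\Theta$-data trees).** A $\Theta$-data tree has a type $\theta(x)=(a_x,Eq_x,K_x)$ and a datum $\delta(x)$ at each node $x$. In it, tests are interpreted by types: $[\psi]=\{(x,x):\theta(x)\Vdash\psi\}$. Put $R_v(x)=\{q:\text{some run leads from }(x,q)\text{ to some }(y,f),\ f\in F,\ \delta(y)=v\}$. The tree is correct if for all $x$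
$$Eq_x=\{(q,q'):\exists v\ \ q,q'\in R_v(x)\},\qquad K_x=\{q:\text{exactly one }v\text{ has }q\in R_v(x)\}.\tag{1}$$

**A toy example, used throughout.** Take only the three automata
$$1\xrightarrow{\rightarrow^*}2\xrightarrow{[b]}3,\qquad 4\xrightarrow{{}^*\!\leftarrow}5\xrightarrow{[b]}6,\qquad 7\xrightarrow{\downarrow}8\xrightarrow{[b]}9$$
for ${\rightarrow^*}[b]$, ${}^*\!\leftarrow[b]$ and $\downarrow[b]$, so $F=\{3,6,9\}$. Let $H=Q\setminus\{7\}$, and let $T_2=c(d)[b(u),b(v),b(w)]$ with distinct data. Call the root $p$ and the children $x_1,x_2,x_3$. The nonempty sets $R$ are as follows.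

| tree | node | sets $R$ | $K$ |
|---|---|---|---|
| $T_1$ | $p=c(d)$ | $R_d=\{3,6,9\}$, $R_u=R_v=\{7\}$ | $\{3,6,9\}$ |
| $T_1$ | $x_1=b(u)$ | $R_u=H$, $R_v=\{1\}$ | $H\setminus\{1\}$ |
| $T_1$ | $x_2=a(e)$ | $R_e=\{3,6,9\}$, $R_u=\{4\}$, $R_v=\{1\}$ | $\{1,3,4,6,9\}$ |
| $T_1$ | $x_3=b(v)$ | $R_v=H$, $R_u=\{4\}$ | $H\setminus\{4\}$ |
| $T_2$ | $p=c(d)$ | $R_d=\{3,6,9\}$, $R_u=R_v=R_w=\{7\}$ | $\{3,6,9\}$ |
| $T_2$ | $x_1=b(u)$ | $R_u=H$, $R_v=R_w=\{1\}$ | $H\setminus\{1\}$ |
| $T_2$ | $x_2=b(v)$ | $R_v=H$, $R_u=\{4\}$, $R_w=\{1\}$ | $H\setminus\{1,4\}$ |
| $T_2$ | $x_3=b(w)$ | $R_w=H$, $R_u=R_v=\{4\}$ | $H\setminus\{4\}$ |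

For example, at $x_3$ in $T_1$ state $4$ reaches $u$ (walk left) and $v$ (stay), so $4\notin K$. At $x_2$ in $T_1$ we have $(1,1)\in Eq$ and $1\in K$, so the type refutes $\langle{\rightarrow^*}[b]\neq{\rightarrow^*}[b]\rangle$, as it should.

**Lemma 3.** $\eta_0$ holds at the root of some data tree iff there is a correct $\Theta$-data tree whose root type $\Vdash\eta_0$.

*Proof.* From $i_\alpha$ the only reachable final state is $f_\alpha$, because the automata are disjoint. So, when tests have their true semantics, the set of data reached by $\alpha$ from $x$ is $\{v:i_\alpha\in R_v(x)\}$. Moreover $\langle\alpha\neq\beta\rangle$ holds iff both value sets are nonempty and they are not the same singleton. If $i_\alpha,i_\beta\in K_x$, both sets are singletons, and they coincide iff $(i_\alpha,i_\beta)\in Eq_x$.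

Given a data tree with $\eta_0$ true at the root, define $R_v$ with the true semantics of tests and define $Eq_x,K_x$ by (1). By the first paragraph and induction on $\psi$, $x\models\psi\iff\theta(x)\Vdash\psi$. So the two interpretations of tests agree, the sets $R_v$ agree, and the tree is correct.

Conversely, in a correct tree we show $x\models\psi\iff\theta(x)\Vdash\psi$ by induction on $\psi$. For a comparison of $\alpha$ and $\beta$, the tests in their two automata are proper subexpressions (or $\top$), so by induction the runs in these automata are the true ones; the first paragraph and (1) give the claim. $\square$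

## 4. Cutting a tree below its root

We want to build correct trees bottom-up. A subtree by itself is not correct, since its runs may leave it and come back or end outside. A promise records what the outside will deliver at its root.

**Definition (promises).** Let $t$ be a $\Theta$-data tree with root $p$. Runs of $t$ are runs in $t$ as a tree by itself, so a sibling step at $p$ stays at $p$. A promise is a map $\rho:\mathbb D\to2^Q$ with $\rho(v)=\emptyset$ for all but finitely many $v$. Put

* $B_t=\{(q,q'):\text{run of }t\text{ from }(p,q)\text{ to }(p,q')\}$;
* $D_t(v)=\{q:\text{run of }t\text{ from }(p,q)\text{ to some }(y,f),\ f\in F,\ \delta(y)=v\}$;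
* $R_v^\rho(x)=\{q:\text{run of }t\text{ from }(x,q)\text{ to some }(y,f),\ f\in F,\ \delta(y)=v,\text{ or to some }(p,q'),\ q'\in\rho(v)\}$.

The pair $(t,\rho)$ is correct if $\rho(v)=R_v^\rho(p)$ for all $v$ and (1) holds at all $x\in t$ with $R_v^\rho$ in place of $R_v$.

Since $D_t(v)=R_v(p)$, a run to $(p,q')$ with $q'\in D_t(v)$ can be prolonged to datum $v$; so $R_v^{D_t}=R_v$. Hence $t$ is correct iff $(t,D_t)$ is correct.

**Definition (letters).** A letter is a pair $(D,R)$ with $D\subseteq R\subseteq Q$. The letter $(\emptyset,\emptyset)$ is null, and $P$ is the set of letters with $R\neq\emptyset$. The letter of $v$ in a correct $(t,\rho)$ is $(D_t(v),\rho(v))$; here $D_t(v)\subseteq R_v^\rho(p)=\rho(v)$.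

In $T_2$, consider the leaf $t_2=b(v)$ with the promise $v\mapsto H$, $u\mapsto\{4\}$, $w\mapsto\{1\}$ read off the table. The letter of $v$ is $(H,H)$; the letters of $u$ and $w$ are $(\emptyset,\{4\})$ and $(\emptyset,\{1\})$, values seen only through the outside. Here $B_{t_2}$ consists of all pairs $(q,q)$ and $(1,2),(1,3),(2,3),(4,5),(4,6),(5,6),(8,9)$.

Next comes the combinatorial shadow of a root $p$ and its children.

**Definition (levels).** A level consists of $n\ge0$, a type $\theta_p$, types $\theta_i$ and relations $B_i\subseteq Q\times Q$ for $i\in[n]$, a finite set $V$ of values, $d\in V$, and for $v\in V$ sets $\rho(v),D_i(v),R_i(v)\subseteq Q$. Let $K_p,K_i$ be the $K$-components of $\theta_p,\theta_i$. Its graph $G$ has vertex set $(\{p\}\cup[n])\times Q$ and edges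

* (E1) $(i,q)\to(i,q')$ for $(q,q')\in B_i$;
* (E2) $(i,q)\to(j,q')$ if $(q,\rightarrow^*,q')\in\Delta$ and $i\le j$, or $(q,{}^*\!\leftarrow,q')\in\Delta$ and $j\le i$;
* (E3) $(i,q)\to(p,q')$ if $(q,\uparrow,q')\in\Delta$;
* (E4) $(p,q)\to(i,q')$ if $(q,\downarrow,q')\in\Delta$;
* (E5) $(p,q)\to(p,q')$ if $(q,[\psi],q')\in\Delta$ with $\theta_p\Vdash\psi$, or $(q,\rightarrow^*,q')\in\Delta$, or $(q,{}^*\!\leftarrow,q')\in\Delta$.

Edges (E1) are *inner*, the others *outer*. "Reaches" means by a path of length $\ge0$. Put
$$T_{in}(v)=\{(i,q):q\in D_i(v)\}\cup\{(p,f):f\in F,\ v=d\},\qquad T(v)=T_{in}(v)\cup\{(p,q):q\in\rho(v)\}.$$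
The value $v$ is *sound* if

* (s1) $R_i(v)=\{q:(i,q)\text{ reaches }T(v)\}$ for all $i$;
* (s2) $\rho(v)=\{q:(p,q)\text{ reaches }T(v)\}$.

Finally let $D_p(v)=\{q:(p,q)\text{ reaches }T_{in}(v)\}$, $\mathrm{let}_i(v)=(D_i(v),R_i(v))$ and $\mathrm{let}_p(v)=(D_p(v),\rho(v))$. For sound $v$ these are letters: $D_i(v)\subseteq R_i(v)$ by paths of length $0$, and $D_p(v)\subseteq\rho(v)$ since $T_{in}(v)\subseteq T(v)$.

Note that $G$ depends only on $n,\theta_p$ and the $B_i$.

**Lemma 4.** Let $t=p(t_1,\dots,t_n)$ be a $\Theta$-data tree, $x_i$ the root of $t_i$, and $\rho$ a promise. Form $G$ from $\theta_p=\theta(p)$ and $B_i=B_{t_i}$, and for every value $v$ form $T_{in}(v),T(v)$ from $D_i(v)=D_{t_i}(v)$, $d=\delta(p)$ and $\rho(v)$.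

(i) For every $v$: $R_v^\rho(x_i)=\{q:(i,q)\text{ reaches }T(v)\}$, $R_v^\rho(p)=\{q:(p,q)\text{ reaches }T(v)\}$, $D_t(v)=\{q:(p,q)\text{ reaches }T_{in}(v)\}$; and $B_t=\{(q,q'):(p,q)\text{ reaches }(p,q')\}$.

(ii) If $\rho_i(v)=R_v^\rho(x_i)$ for all $v$, then $R_v^{\rho_i}(x)$, computed in $t_i$, equals $R_v^\rho(x)$ for all $x\in t_i$.

*Proof.* Two facts first. A sequence of (node, state) pairs whose nodes all lie in $t_i$ is a run of $t$ iff it is a run of $t_i$: at proper descendants of $x_i$ all axes inside $t_i$ agree in $t$ and $t_i$, and at $x_i$ a sibling step staying in $t_i$ relates $x_i$ exactly to itself, in $t$ and in $t_i$. And a step of $t$ that enters or leaves $t_i$ does so at $x_i$, because the siblings of a proper descendant of $x_i$ are proper descendants of $x_i$, and its parent and children lie in $t_i$.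

(i) Call $p,x_1,\dots,x_n$ the level nodes, and cut a run of $t$ that starts at a level node at its visits to level nodes. Consider two consecutive visits. If one step joins them, it is an axis step between different level nodes or a sibling step $x_i\to x_i$, which is (E2)–(E4); or a step staying at $p$, which is (E5); or a test at $x_i$, which is a run of $t_i$ and so an (E1) edge. Otherwise the nodes in between are non-level, hence proper descendants of a single $x_i$; by the second fact this piece starts and ends at $x_i$, and by the first it is a run of $t_i$, so again an (E1) edge. The segment after the last level visit is empty or stays in one $t_i$ and starts at $x_i$. So if the run ends in $(y,f)$ with $f\in F$, $\delta(y)=v$, its last level visit is in $T_{in}(v)$: it is $(x_i,q)$ with $q\in D_{t_i}(v)$, or $(p,f)$ with $\delta(p)=v$. Conversely, edges of $G$ and membership in $D_{t_i}(v)$ expand to runs of $t$. The four equations follow.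

(ii) A run of $t$ witnessing $q\in R_v^\rho(x)$ either stays in $t_i$, and is then a run of $t_i$ to a node with datum $v$; or it leaves $t_i$ for the first time from some $(x_i,q')$, and then $q'\in R_v^\rho(x_i)=\rho_i(v)$. Conversely, a run of $t_i$ to datum $v$ is a run of $t$, and a run of $t_i$ to $(x_i,q')$ with $q'\in\rho_i(v)=R^\rho_v(x_i)$ can be concatenated with a witness for $q'$. $\square$

## 5. Counting values by letter, and a formula that fixes the number two

By Lemma 4, all that the level above needs to know of a correct pair is the root type, $B_t$ and the letter of each value. Values are interchangeable, so it suffices to count values by letter. The sensible first attempt is then: show that the set of realizable count vectors is upward closed, represent it by finitely many minimal vectors (Dickson), and compute with those.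

There is an evident obstruction. If $q\in K_p$, exactly one value has $q$ in its letter, so that count cannot be raised. The natural repair is to hope that a positive count of a letter $(D,R)$ with $R\cap K_p=\emptyset$ can be raised. This fails. Consider
$$\varphi_2=\langle\downarrow[a]\rangle\wedge\neg\langle\downarrow[a\wedge\langle{\rightarrow^*}[b]\neq{\rightarrow^*}[b]\rangle]\rangle\wedge\neg\langle\downarrow[a\wedge\langle{}^*\!\leftarrow[b]\neq{}^*\!\leftarrow[b]\rangle]\rangle\wedge\langle\downarrow[b]\neq\downarrow[b]\rangle .$$
If a node $x$ satisfies $\varphi_2$, it has an $a$-child $y$, and every $b$-child of $x$ is to the left or to the right of $y$. The $b$-children to the right carry at most one datum, those to the left at most one, and together they carry at least two. So exactly two data occur at $b$-children of $x$. The root of $T_1$ satisfies $\varphi_2$. In our automata: exactly two values have state $7$ in their set at $x$, so $7\notin K_x$, and still the count two can never become three.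

What makes $u$ and $v$ rigid in $T_1$ is visible one level lower. At the $a$-child, $4\in K_2$ and $1\in K_2$, and these states see $u$ and $v$ by paths that leave the column. A second value playing the role of $u$ in a duplicated column would be seen there too, and uniqueness at the $a$-child would be lost. This leads to the following notion.

**Definition (flexible values).** In a level, let $R_i^\circ(v)$ be the set of $q$ such that some path from $(i,q)$ to $T(v)$ contains an outer edge; for sound $v$, $R_i^\circ(v)\subseteq R_i(v)$. A value $v$ is flexible if $v\neq d$, $\rho(v)\cap K_p=\emptyset$, and $R_i^\circ(v)\cap K_i=\emptyset$ for all $i$.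

In $T_1$, $R_2^\circ(u)=\{4\}$ and $R_2^\circ(v)=\{1\}$ meet $K_2$, so $u,v$ are inflexible. In $T_2$ the value $v$ is flexible: $R_1^\circ(v)=\{1\}$, $R_2^\circ(v)=\{1,4\}$, $R_3^\circ(v)=\{4\}$ avoid $K_1,K_2,K_3$ respectively, and $\rho(v)=\{7\}$ avoids $K_p$. But $u$ is inflexible in $T_2$, since $4\in R_1^\circ(u)\cap K_1$ (the reflexive sibling step at $x_1$ is an outer edge), and so is $w$, since $1\in R_3^\circ(w)\cap K_3$. All three have the same letter $(\{7\},\{7\})$ at the root, so inflexibility cannot be read off the letter. We therefore mark inflexible values, and this is affordable because there are few of them.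

Let $k_0=3|Q|+1$.

**Lemma 5 (few inflexible values).** In a level with all values sound, suppose that for every $i$ and $q\in K_i$ exactly one $v\in V$ has $q\in R_i(v)$, and that $K_p=\{q:\text{exactly one }v\in V\text{ has }q\in\rho(v)\}$. Then at most $k_0$ values are inflexible.

*Proof.* One value is $d$, and at most $|Q|$ values have $\rho(v)\cap K_p\neq\emptyset$. Now let $q\in R_i^\circ(v)\cap K_i$. Take a path from $(i,q)$ to $T(v)$ with an outer edge. Its first outer edge leads from some $(i,q_1)$ to some $z$, because inner edges stay in the column. If $z$ reaches $T(u)$, then $q\in R_i(u)$, and so $u=v$ because $q\in K_i$.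

If $z=(p,q_2)$, then $q_2\in\rho(v)$ by (s2), and $q_2\in\rho(u)$ only for $u=v$. Hence $q_2\in K_p$, and $v$ is already counted.

If $z=(j,q_2)$ via $(q_1,\rightarrow^*,q_2)$, then all $(j',q_2)$ with $j'\ge i$ are successors of $(i,q_1)$. The same argument gives $A_i(q_2)=\{v\}$, where $A_i(q_2)=\{u:q_2\in R_{j'}(u)\text{ for some }j'\ge i\}$. For fixed $q_2$ and $i\le i'$ we have $A_{i'}(q_2)\subseteq A_i(q_2)$, so if both are singletons they coincide. Thus each state $q_2$ yields at most one value, and at most $|Q|$ values arise this way. Symmetrically, at most $|Q|$ arise via ${}^*\!\leftarrow$. The total is at most $1+3|Q|$. $\square$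

## 6. Configurations and the least fixed point of Post

Here we define the bottom-up summaries, with marked values, and show that they describe exactly the correct pairs.

**Definition (configurations).** A configuration is $C=(\theta,B,\sigma,M)$ with $\theta\in\Theta$, $B\subseteq Q\times Q$, $\sigma,M:P\to\mathbb N$ and $\sum\sigma\le k_0$. The function $\sigma$ counts special values and $M$ the other ones. It is coherent if

* (c1) $Eq_\theta=\bigcup\{R\times R:(D,R)\in\mathrm{supp}(\sigma+M)\}$;
* (c2) $K_\theta=\{q:\sum_{(D,R):q\in R}(\sigma+M)(D,R)=1\}$;
* (c3) $M(D,R)>0$ implies $R\cap K_\theta=\emptyset$.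

All configurations below are coherent. Put $C\le C'$ iff $\theta,B,\sigma$ agree, $M\le M'$ and $\mathrm{supp}\,M=\mathrm{supp}\,M'$.

Conditions (c1) and (c2) say that (1) holds at the root. There are finitely many choices for $(\theta,B,\sigma,\mathrm{supp}\,M)$, so by Dickson's lemma the partial order $\le$ is a wqo. If $C$ is coherent and $C\le C'$, then $C'$ is coherent: (c1) and (c3) depend on supports only; for $q\in K_\theta$ the count in (c2) gets no contribution from $M$ by (c3), nor from $M'$; counts $0$ stay $0$ and counts $\ge2$ stay $\ge2$.

In $T_2$, marking exactly the inflexible values of the level below the root, the configuration at the root has $\sigma(\{7\},\{7\})=2$ (for $u,w$), $\sigma(F,F)=1$ (for $d$; here $F=\{3,6,9\}$) and $M(\{7\},\{7\})=1$ (for $v$). In $T_1$ the letter $(\{7\},\{7\})$ has $\sigma$-count $2$ and $M=0$: there is nothing to raise.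

**Definition (Post).** Let $I$ be a set of configurations. $C=(\theta_p,B_p,\sigma,M)\in\mathrm{Post}(I)$ iff $C$ is coherent and there are a level, $C_i=(\theta_i,B_i,\sigma_i,M_i)\in I$ for $i\in[n]$, and $Sp,Sp_i\subseteq V$ (elements of $Sp_i$ having non-null $\mathrm{let}_i$) with

* (P1) all $v\in V$ are sound;
* (P2) for $\ell\in P$: $\sigma_i(\ell)=\#\{v\in Sp_i:\mathrm{let}_i(v)=\ell\}$ and $M_i(\ell)=\#\{v\in V\setminus Sp_i:\mathrm{let}_i(v)=\ell\}$;
* (P3) $|Sp|\le k_0$, all $v\in V\setminus Sp$ are flexible, and for $\ell\in P$: $\sigma(\ell)=\#\{v\in Sp:\mathrm{let}_p(v)=\ell\}$, $M(\ell)=\#\{v\in V\setminus Sp:\mathrm{let}_p(v)=\ell\}$;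
* (P4) $B_p=\{(q,q'):(p,q)\text{ reaches }(p,q')\}$.

Such data form a *derivation* of $C$ from $I$.

Post is monotone. Let $S_0=\emptyset$, $S_{k+1}=\mathrm{Post}(S_k)$, $S=\bigcup_kS_k$; the $S_k$ increase. A derivation uses finitely many $C_i$, so $\mathrm{Post}(S)\subseteq S$; and if $\mathrm{Post}(I)\subseteq I$, then $S_k\subseteq I$ for all $k$ by induction. So $S$ is the least set with $\mathrm{Post}(S)\subseteq S$.

**Lemma 6.** (a) If $(t,\rho)$ is correct with root $p$, there is $(\theta(p),B_t,\sigma,M)\in S$ such that $\sigma+M$ counts, for each $\ell\in P$, the values with letter $\ell$ in $(t,\rho)$. (b) If $(\theta,B,\sigma,M)\in S$, there is a correct $(t,\rho)$ with root type $\theta$, $B_t=B$ and letter counts $\sigma+M$.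

*Proof.* (a) Induction on $t=p(t_1,\dots,t_n)$. Put $\rho_i(v)=R_v^\rho(x_i)$. It is empty unless $v$ occurs in $t$ or $\rho(v)\ne\emptyset$, so it is a promise. By Lemma 4(ii), $R^{\rho_i}_v=R^\rho_v$ on $t_i$, so (1) holds inside $t_i$, and at $x=x_i$ we get $\rho_i(v)=R_v^{\rho_i}(x_i)$. So $(t_i,\rho_i)$ is correct, and by induction there is $C_i=(\theta(x_i),B_{t_i},\sigma_i,M_i)\in S$ with the right total counts.

Form the level with $\theta_p=\theta(p)$, $\theta_i=\theta(x_i)$, $B_i=B_{t_i}$, $d=\delta(p)$, $V=\{d\}\cup\{v:\rho(v)\neq\emptyset\text{ or some }R_v^\rho(x_i)\neq\emptyset\}$, $D_i(v)=D_{t_i}(v)$, $R_i(v)=\rho_i(v)$. All values with non-null letter in $(t_i,\rho_i)$ are in $V$, so we can choose $Sp_i\subseteq V$ with letter counts $\sigma_i$, and (P2) holds. Soundness follows from Lemma 4(i) and $\rho(v)=R_v^\rho(p)$; take $B_p=B_t$, which satisfies (P4) by Lemma 4(i). Let $Sp$ be the set of inflexible values. By (c2) for the $C_i$ and by correctness at $p$, the hypotheses of Lemma 5 hold, so $|Sp|\le k_0$. Define $\sigma,M$ by (P3). By Lemma 4(i), $D_p(v)=D_t(v)$, so the letters $\mathrm{let}_p(v)$ are those of $(t,\rho)$, and values outside $V$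 have the null letter. The resulting $C$ satisfies (c1) and (c2) by correctness at $p$, and (c3) by flexibility of the values outside $Sp$. So $C\in\mathrm{Post}(S)\subseteq S$.

(b) Induction on $k$ with $C\in S_{k+1}$. Take a derivation of $C$ from $S_k$, with $V\subseteq\mathbb D$ after renaming, and correct $(t_i,\rho_i)$ realizing $C_i$. By (P2) there is a letter-preserving bijection between the values with non-null letter in $(t_i,\rho_i)$ and the $v\in V$ with non-null $\mathrm{let}_i(v)$. A bijection between finite subsets of $\mathbb D$ extends to a permutation of $\mathbb D$. Rename the data of $(t_i,\rho_i)$ by it: now every $v\in V$ has letter $\mathrm{let}_i(v)$ in $(t_i,\rho_i)$, and every $v\notin V$ has the null letter.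

Let $t=p(t_1,\dots,t_n)$ with $\theta(p)=\theta_p$, $\delta(p)=d$; let $\rho$ be as in the level on $V$ and $\emptyset$ elsewhere. By Lemma 4(i) and soundness, $R_v^\rho(x_i)=R_i(v)=\rho_i(v)$ and $R_v^\rho(p)=\rho(v)$ for $v\in V$. For $v\notin V$ we have $T(v)=\emptyset$, so $R_v^\rho(x_i)=\emptyset=\rho_i(v)$ and $R_v^\rho(p)=\emptyset=\rho(v)$. By Lemma 4(ii), the equations (1) inside each $t_i$ carry over from $(t_i,\rho_i)$; those at $p$ hold by (c1) and (c2). So $(t,\rho)$ is correct, and by Lemma 4(i) and (P4), $B_t$ and the letters are as required. $\square$

Call $C$ *accepting* if $\theta\Vdash\eta_0$ and every letter in $\mathrm{supp}(\sigma+M)$ has the form $(D,D)$.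

**Corollary 7.** $\eta$ is satisfiable iff $S$ contains an accepting configuration.

*Proof.* By Lemma 3, $\eta$ is satisfiable iff there is a correct $t$ with root type $\Vdash\eta_0$, equivalently a correct $(t,\rho)$ with such a root type and $\rho=D_t$. The condition $\rho=D_t$ says that all letters have the form $(D,D)$. Apply Lemma 6. $\square$

It remains to decide whether $S$ contains an accepting configuration. The next two sections show that $S$ is upward closed.

## 7. Duplicating columns to multiply a value

Suppose we want to raise the count of $v$ in $T_2$. Double every column: the new children are $b(u)\,b(u)\,b(v_1)\,b(v_2)\,b(w)\,b(w)$, with the two copies of the middle column carrying different values. The value $v$ was special in its column, being the datum of the leaf, and that column has room for only one such value. So in the first copy $v_1$ plays the old role and $v_2$ does not occur. But $v_2$ is still seen from there, through a sibling step: its letter in this column is $(\emptyset,\{1\})$. In the second copy, $v_1$ has the letter $(\emptyset,\{4\})$. Since $v$ was flexible, these new letters avoid $K_2=H\setminus\{1,4\}$, and one checks from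 the list of children that all types are unchanged. For the inflexible $u$, the list $b(u_1)\,b(u_2)\,b(v)\cdots$ would let state $4$ at its second node see two values, although $4\in K_1$.

So columns must tolerate extra values that are visible only from outside. The following definition says which.

**Definition (ghosts, good sets).** $X\subseteq Q$ is $B$-closed if $(q,q')\in B$ and $q'\in X$ imply $q\in X$. The letter $(\emptyset,X)$ is a legal ghost for $C=(\theta,B,\sigma,M)$ if $X\neq\emptyset$ is $B$-closed, $X\cap K_\theta=\emptyset$, and $X\subseteq R$ for some $(D,R)\in\mathrm{supp}(\sigma+M)$. Let $C+(\emptyset,X)$ be $C$ with $M$ incremented at $(\emptyset,X)$. A set of configurations is good if it is closed upwards under $\le$ and under adding legal ghosts.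

If $(\emptyset,X)$ is legal, $C+(\emptyset,X)$ is coherent: $X\times X\subseteq R\times R$ gives (c1); each $q\in X\subseteq R$ lies outside $K_\theta$, so its count was already $\ge2$, which gives (c2); and (c3) holds since $X\cap K_\theta=\emptyset$. Legality persists when $M$ grows.

We formulate the multiplication once, in a form that also serves the decision procedure. Some values (constants) are kept, others (free values) are multiplied by $N$.

**Definition (schemes).** A scheme over $I$ consists of: a level whose value set is a disjoint union $V=Const\uplus Free$; configurations $C_i=(\theta_i,B_i,\sigma_i,M_i)\in I$ with the $\theta_i,B_i$ of the level; sets $Sp\subseteq Const$, $Sp_i\subseteq V$; for each $i$ a set $Slot_i$ of slots labelled by letters of $P$, exactly $\sigma_i(\ell)$ of them labelled $\ell$; and maps $s_i:Sp_i\to Slot_i$ with the label of $s_i(v)$ equal to $\mathrm{let}_i(v)$; such that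

* (S0) all $v\in V$ are sound, $|Sp|\le k_0$, all $v\in V\setminus Sp$ are flexible (so $d\in Sp$);
* (S1) $s_i$ is onto; a slot used by a constant is used by no other value (free values may share slots); for $v\notin Sp_i$, $\mathrm{let}_i(v)\in\mathrm{supp}\,M_i$ or is null;
* (S2) for $\ell\in\mathrm{supp}\,M_i$: $\#\{c\in Const\setminus Sp_i:\mathrm{let}_i(c)=\ell\}\ge M_i(\ell)$, or some $w\in Free\setminus Sp_i$ has $\mathrm{let}_i(w)=\ell$;
* (S3) $C_{(2)}$ is coherent, where $C_{(N)}=(\theta_p,B_p,\sigma,M_{(N)})$, $B_p$ is given by (P4), $\sigma$ counts $\mathrm{let}_p$ on $Sp$, and for $\ell\in P$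
$$M_{(N)}(\ell)=\#\{c\in Const\setminus Sp:\mathrm{let}_p(c)=\ell\}+N\cdot\#\{w\in Free:\mathrm{let}_p(w)=\ell\}.$$

$N\ge2$ is admissible if for all $i$ and $\ell\in P$
$$M_i^*(\ell):=\#\{c\in Const\setminus Sp_i:\mathrm{let}_i(c)=\ell\}+N\cdot\#\{w\in Free\setminus Sp_i:\mathrm{let}_i(w)=\ell\}\ \ge\ M_i(\ell).$$
By (S2), all large $N$ are admissible.

**Lemma 8 (amplification).** If $I$ is good, then for every scheme over $I$ and every admissible $N$, $C_{(N)}\in\mathrm{Post}(I)$.

*Proof.* **Step 1: the new level.** This step builds the duplicated columns and decides where each copy of a free value is present. Let $\hat W=Free\times[N]$; an element $(w,a)$ inherits all data of $w$ (letters, $\rho$, membership in $Sp_i$, slots). The new value set is $V'=Const\cup\hat W$. Let $\Gamma=\hat W$ if $\hat W\neq\emptyset$, otherwise a one-element set; order it linearly. The new columns are $[n]\times\Gamma$ in lexicographic order, and column $(i,\gamma)$ has type $\theta_i$ and relation $B_i$.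

Call a slot of $Slot_i$ open if no constant uses it. Since $s_i$ is onto, for each open $s\in Slot_i$ we can fix $o(i,s)\in\hat W$ with slot $s$ at $i$. The owner of $s$ at $(i,\gamma)$ is $\gamma$, if $\gamma\in\hat W$ is in $Sp_i$ with slot $s$, and otherwise $o(i,s)$. A value $w\in\hat W$ is *active* at $(i,\gamma)$ if $w\notin Sp_i$ or $w$ owns its slot $s_i(w)$ at $(i,\gamma)$; this slot is open by (S1). The point of the definition is that
$$w\text{ is active at }(i,w)\text{ for every }i.\tag{2}$$
Put $D_{(i,\gamma)}(c)=D_i(c)$ for constants. For $w\in\hat W$ put $D_{(i,\gamma)}(w)=D_i(w)$ if $w$ is active at $(i,\gamma)$, and $\emptyset$ otherwise. Keep $\theta_p,d,\rho$. Let $G',T',T'_{in}$ be the new graph and targets, and define $R_{(i,\gamma)}(v)$ by (s1).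

**Step 2: projection and lifting.** These two maps compare paths in $G$ and $G'$. Projection $(i,\gamma,q)\mapsto(i,q)$, $(p,q)\mapsto(p,q)$ sends inner edges to inner edges and outer edges to outer edges: if $(i,\gamma)\le(j,\gamma')$ then $i\le j$, and a step between copies of one column projects to the reflexive edge of (E2). Here reflexivity of the sibling axes is used. It sends $T'(v)$ into $T(v)$ and $T'_{in}(v)$ into $T_{in}(v)$.

For every $g:[n]\to\Gamma$, lifting $(i,q)\mapsto(i,g(i),q)$, $(p,q)\mapsto(p,q)$ sends edges of $G$ to edges of $G'$: if $i<j$ then $(i,g(i))<(j,g(j))$, and reflexive steps stay reflexive.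

**Step 3: what each value sees.** This step computes all new letters.

1. $B_p$ is unchanged: project, and lift with any $g$.
2. For constants, $R_{(i,\gamma)}(c)=R_i(c)$ (project; lift with $g(i)=\gamma$), (s2) holds, and $D_p(c)$ is unchanged.
3. For $w\in\hat W$, lifting with $g\equiv w$ sends $T(w)$ into $T'(w)$ and $T_{in}(w)$ into $T'_{in}(w)$ by (2). With projection, (s2) holds and $D_p(w)$ is unchanged.
4. If $w$ is active at $(i,\gamma)$, then $R_{(i,\gamma)}(w)=R_i(w)$: project; and lift with $g(i)=\gamma$ and $g(j)=w$ for $j\neq i$, so that $w$ is active in every column used.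
5. If $w$ is not active at $(i,\gamma)$, then $w\in Sp_i$. Put $X=R_{(i,\gamma)}(w)$. Since $T'(w)$ has no node in column $(i,\gamma)$ and inner edges stay in a column, every path from $(i,\gamma,q)$ to $T'(w)$ has an outer edge. By projection $X\subseteq R_i^\circ(w)\subseteq R_i(w)$, and $X\cap K_i=\emptyset$ since $w$ is flexible. Because of the edges (E1), $X$ is $B_i$-closed. And $\mathrm{let}_i(w)\in\mathrm{supp}\,\sigma_i$, as it labels a slot. So the letter $(\emptyset,X)$ of $w$ at $(i,\gamma)$ is null or a legal ghost for $C_i$.

So all values are sound. Values outside $Sp$ are flexible: they differ from $d$, their $\rho$ is unchanged, and $R^\circ_{(i,\gamma)}(v)\subseteq R_i^\circ(v)$ by projection.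

**Step 4: the configurations at the columns are in $I$.** This step checks (P2). At column $(i,\gamma)$ let the special values be the constants in $Sp_i$ and the owners of the open slots. An owner of $s$ has slot $s$ at $i$, so owners of different slots differ; owners are active, so by item 4 their letters are the slot labels. Constants in $Sp_i$ occupy distinct slots, and every slot is used by exactly one constant or is open. Hence the special letter counts are exactly $\sigma_i$.

Among the remaining values, constants outside $Sp_i$ and elements of $\hat W$ outside $Sp_i$ (which are active) contribute $M_i^*$. Elements of $\hat W$ in $Sp_i$ that own no slot are not active; they contribute ghosts legal for $C_i$, or null letters. By (S1), $\mathrm{supp}\,M_i^*\subseteq\mathrm{supp}\,M_i$, and by admissibility $M_i^*\ge M_i$; so the supports agree and $(\theta_i,B_i,\sigma_i,M_i^*)\in I$ since $I$ is upward closed. Adding the ghosts one at a time stays in $I$, as legality persists and $I$ is good.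

**Step 5: the configuration at $p$.** With special set $Sp$, items 1–3 show that the counts at $p$ are $\sigma$ and $M_{(N)}$ and that (P4) gives $B_p$. Since $N\ge2$, $C_{(N)}\ge C_{(2)}$, so $C_{(N)}$ is coherent. We have a derivation of $C_{(N)}$ from $I$. $\square$

## 8. Post preserves goodness

**Lemma 9.** If $I$ is good then $\mathrm{Post}(I)$ is good. Hence all $S_k$, and $S$, are good.

*Proof.* **Step 1: upward closure.** Let $C\in\mathrm{Post}(I)$ and $M(\ell)>0$. It suffices to put $C$ with $M(\ell)$ increased by one into $\mathrm{Post}(I)$, and to iterate. Take a derivation and $u\in V\setminus Sp$ with $\mathrm{let}_p(u)=\ell$. Let $Free=\{u\}$, $Const=V\setminus\{u\}$, and give each element of $Sp_i$ its own slot. This is a scheme over $I$: (S0) is (P1) and (P3); (S1) follows from (P2). For (S2), let $\ell'\in\mathrm{supp}\,M_i$: either $u\notin Sp_i$ has letter $\ell'$ at $i$, or all $M_i(\ell')$ values counted there are constants. For (S3), $C_{(2)}$ is $C$ with $M(\ell)$ replaced by $(M(\ell)-1)+2=M(\ell)+1$; it is $\ge C$, hence coherent. $N=2$ is admissible, because $M_i^*$ counts everything that $M_i$ counts. By Lemma 8, $C_{(2)}\in\mathrm{Post}(I)$.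

**Step 2: ghosts.** The aim is to push a ghost at $p$ down to ghosts at the columns. Let $(\emptyset,X)$ be legal for $C\in\mathrm{Post}(I)$, and take a derivation of $C$. Choose $v\in V$ with $X\subseteq\rho(v)$. Add a new value $u$ to $V$ with $\rho(u)=X$, $D_i(u)=\emptyset$ and $R_i(u)=\{q:(i,q)\text{ reaches some }(p,q'),\ q'\in X\}$. Then $T(u)=\{(p,q'):q'\in X\}$ and $T_{in}(u)=\emptyset$. So (s1) holds by definition, (s2) holds since $X$ is $B_p$-closed and $B_p$ is reachability at $p$ by (P4), and $D_p(u)=\emptyset$. Moreover $R_i(u)\subseteq R_i(v)$, since $T(u)\subseteq T(v)$, and $R_i(u)$ is $B_i$-closed.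

Suppose $q\in R_i(u)\cap K_i$, with $(i,q)$ reaching $(p,q')$, $q'\in X$. Each old value $w$ with $q'\in\rho(w)$ has $q\in R_i(w)$, so by (c2) for $C_i$ there is at most one such $w$; and $v$ is one. By (c2) for $C$, $q'\in K_p$, contradicting $X\cap K_p=\emptyset$. So $R_i(u)\cap K_i=\emptyset$.

Hence $(\emptyset,R_i(u))$ is null or a legal ghost for $C_i$: if it is not null, then $\mathrm{let}_i(v)\in\mathrm{supp}(\sigma_i+M_i)$ covers it. Adding it to $C_i$ stays in $I$. The value $u$ is flexible: $u\neq d$, $\rho(u)\cap K_p=\emptyset$, $R_i^\circ(u)\subseteq R_i(u)$. With $u\notin Sp$ and $u\notin Sp_i$ we obtain a derivation of $C+(\emptyset,X)$, which is coherent.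

Finally, $S_0=\emptyset$ is good, and unions of good sets are good. $\square$

## 9. One closure step as an MSO question about words

Since $S$ is upward closed, it is the upward closure of a finite set. To recognize a finite set $\mathcal B$ whose upward closure $I$ contains $S$, we need to decide $\mathrm{Post}(I)\subseteq I$, although levels have unboundedly many columns and values. The complement of $I$ will be a finite union of the following sets.

**Definition (boxes).** A box is given by $(\theta_p,B_p,\sigma,Z,\mathbf u)$ with $\sum\sigma\le k_0$, $Z\subseteq P$ and $\mathbf u:Z\to\{1,2,\dots\}\cup\{\omega\}$. It contains the coherent configurations $(\theta_p,B_p,\sigma,M)$ with $\mathrm{supp}\,M=Z$ and $M\le\mathbf u$ on $Z$.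

**Lemma 10.** Given a finite set $\mathcal B$ of configurations such that $I=\{C:\exists b\in\mathcal B,\ b\le C\}$ is good, and a box, it is decidable whether $\mathrm{Post}(I)$ meets the box.

*Proof.* Let $Z_\omega=\mathbf u^{-1}(\omega)$ and $Z_{fin}=Z\setminus Z_\omega$.

**Step 1: reduction to schemes over $\mathcal B$.** This removes the unknown multiplicities. We claim that $\mathrm{Post}(I)$ meets the box iff there is a scheme over $\mathcal B$ with the given $\theta_p,B_p,\sigma$ such that

* (†) each $c\in Const\setminus Sp$ has $\mathrm{let}_p(c)\in Z_{fin}$; each $\ell\in Z_{fin}$ is $\mathrm{let}_p(c)$ for between $1$ and $\mathbf u(\ell)$ elements $c$ of $Const\setminus Sp$; each $w\in Free$ has $\mathrm{let}_p(w)\in Z_\omega$ or null; each $\ell\in Z_\omega$ is $\mathrm{let}_p(w)$ for some $w\in Free$.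

Given such a scheme, which is also a scheme over $I\supseteq\mathcal B$, Lemma 8 gives $C_{(N)}\in\mathrm{Post}(I)$ for large $N$, and by (†) it lies in the box. Conversely, take a derivation of some $C$ in the box from $C_i'\in I$, and choose $b_i\in\mathcal B$ with $b_i\le C_i'$. Let $Const=Sp\cup\{v\in V\setminus Sp:\mathrm{let}_p(v)\in Z_{fin}\}$, let $Free$ be the rest, and give each element of $Sp_i$ its own slot. Since $b_i$ and $C_i'$ have the same $\theta_i,B_i,\sigma_i$ and the same support of $M$, (S1) holds; (S0) is clear. For (S2), if no free value outside $Sp_i$ has letter $\ell\in\mathrm{supp}\,M_{b_i}$, then all $M_{C_i'}(\ell)\ge M_{b_i}(\ell)$ values counted there are constants. For (S3), $C\le C_{(2)}$. (†) holds because $\mathrm{supp}\,M=Z$ and $M\le\mathbf u$.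

**Step 2: frames.** This guesses everything about $p$. We have $|Const|\le k_0+\sum_{\ell\in Z_{fin}}\mathbf u(\ell)$. So, up to renaming, there are finitely many choices of the *frame*: $Const$, $d\in Sp\subseteq Const$ with $|Sp|\le k_0$, and letters $\lambda_c\in P\cup\{\text{null}\}$ for $c\in Const$ (to be $\mathrm{let}_p(c)$), such that $\sigma$ counts the $\lambda_c$ on $Sp$ and the part of (†) about constants holds. Under (†), $M_{(2)}$ on $Z_{fin}$ is determined by the frame, $M_{(2)}\ge2$ on $Z_\omega$, and $M_{(2)}=0$ outside $Z$. Conditions (c1)–(c3) depend only on supports and on whether counts are $0$, $1$ or $\ge2$. So coherence of $C_{(2)}$ is determined by the frame and can be checked directly. Fix a frame that passes.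

**Step 3: words and candidates.** This encodes the columns as a word and treats each free value separately. For $b\in\mathcal B$ let $Slot(b)=\{(\ell,m):\ell\in P,\ 1\le m\le\sigma_b(\ell)\}$, with $(\ell,m)$ labelled $\ell$. Let $\Sigma$ be the finite alphabet of all $a=(b,(D_c,R_c,r_c)_{c\in Const})$ with $b\in\mathcal B$, $D_c\subseteq R_c\subseteq Q$, $r_c\in\{-\}\cup Slot(b)$, such that: if $r_c=-$, then $(D_c,R_c)\in\mathrm{supp}\,M_b$ or is null; if $r_c=(\ell,m)$, then $(D_c,R_c)=\ell$; distinct constants do not have the same $r_c\neq-$. A word $a_1\cdots a_n\in\Sigma^*$ specifies the columns: $C_i=b_i$, $D_i(c)=D_c$, $R_i(c)=R_c$, $c\in Sp_i$ iff $r_c\neq-$, and then $s_i(c)=r_c$. Together with $\theta_p$ it determines $G$.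

A *candidate with $p$-letter* $\pi=(D,\rho)\in Z_\omega\cup\{\text{null}\}$ for a word assigns to every position $i$ a triple $(D_i,R_i,r_i)$ with $D_i\subseteq R_i\subseteq Q$ such that

* either $r_i=-$ and $(D_i,R_i)\in\mathrm{supp}\,M_{b_i}$ or null; or $r_i=((D_i,R_i),m)\in Slot(b_i)$ for some $m$, and $r_i$ is used by no constant at $i$;
* the value $w\neq d$ with $\rho(w)=\rho$, $D_i(w)=D_i$, $R_i(w)=R_i$ is sound and flexible and has $D_p(w)=D$.

Soundness, flexibility and $D_p$ of a value depend only on $G$, $\theta_p$, the $K_i$, whether the value is $d$, and the value's own data. We claim that a scheme as in Step 1 with the fixed frame exists iff some word satisfies: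

1. every constant $c$ is sound, where $\rho(c)$ is the second component of $\lambda_c$; $D_p(c)$ is the first component of $\lambda_c$; constants outside $Sp$ are flexible; (P4) yields the given $B_p$;
2. for every $i$ and every $s\in Slot(b_i)$ used by no constant at $i$, there is a candidate with $r_i=s$;
3. for every $i$ and every $\ell\in\mathrm{supp}\,M_{b_i}$ such that fewer than $M_{b_i}(\ell)$ constants have $r_c=-$ and $(D_c,R_c)=\ell$ in $a_i$, there is a candidate with $r_i=-$ and $(D_i,R_i)=\ell$;
4. for every $\ell\in Z_\omega$ there is a candidate with $p$-letter $\ell$.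

The columns and constants of a scheme form a word over $\Sigma$ by (S1), and item 1 holds by (S0). Its free values are candidates, with $r_i$ the slot used, or $-$ outside $Sp_i$; then (S1), (S2), (†) give items 2–4. Conversely, a given word has only finitely many instances of requirements 2–4; let $Free$ contain one value for each instance, with the data of a candidate fulfilling it. Then (S0) follows from item 1 and the definition of candidates. (S1) follows from item 2 and the definitions of $\Sigma$ and candidates, and (S2) from item 3. (S3) follows from the frame check, and (†) from the frame and item 4.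

**Step 4: reachability in MSO.** It remains to express 1–4 for nonempty words. Let $G^2$ be the graph on pairs $(z,e)$, $z$ a vertex of $G$, $e\in\{0,1\}$, with edges $(z,e)\to(z',e)$ for inner edges $z\to z'$ and $(z,e)\to(z',1)$ for outer edges. The bit remembers whether an outer edge was used. So $z$ reaches $T$ iff $(z,0)$ reaches $T\times\{0,1\}$ in $G^2$, and some path from $z$ to $T$ contains an outer edge iff $(z,0)$ reaches $T\times\{1\}$.

Represent a set $U$ of vertices of $G^2$ by set variables $U_{q,e}$, for the vertices $((i,q),e)$, and a set $U_p\subseteq Q\times\{0,1\}$, for the vertices $((p,q),e)$; quantification over $U_p$ is a finite conjunction or disjunction. For fixed $U_p$, closure of $U$ under predecessors is the conjunction, over $e\in\{0,1\}$, of these first-order conditions: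

* for all $q,q'$: if the letter at $x$ has first component $b$ with $(q,q')\in B_b$ and $x\in U_{q',e}$, then $x\in U_{q,e}$;
* for $(q,\rightarrow^*,q')\in\Delta$: $\forall x\forall y\,(x\le y\wedge y\in U_{q',1}\to x\in U_{q,e})$; for $(q,{}^*\!\leftarrow,q')\in\Delta$ the same with $y\le x$;
* for $(q,\uparrow,q')\in\Delta$ with $(q',1)\in U_p$: $\forall x\ x\in U_{q,e}$;
* for $(q,\downarrow,q')\in\Delta$ with $(q,e)\notin U_p$: $\forall x\ x\notin U_{q',1}$;
* for each edge $(p,q)\to(p,q')$ of (E5): $(q',1)\in U_p$ implies $(q,e)\in U_p$.

A vertex reaches a target set iff it belongs to every predecessor-closed set containing the target set. So reachability of an MSO-definable target set is MSO-definable. The targets $T(c),T_{in}(c)$ are definable: $(i,q)$ belongs to them iff $q\in D_c$ in the letter at $i$, and the vertices at $p$ are given by the frame. The targets $\{(p,q')\}$ are definable too. Hence item 1 is expressible.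

**Step 5: candidates in MSO.** A choice of triples is represented by set variables $Y_h$ partitioning the positions, $h=(D,R,r)$ ranging over the finite set of triples with $D\subseteq R\subseteq Q$ and $r\in\{-\}\cup(P\times[k_0])$. The first condition on candidates is a condition on the letter at each position. The targets are definable: $(x,q)$ belongs to them iff $x\in Y_h$ for some $h$ whose first component contains $q$, and the vertices at $p$ are those of $\rho$ for $T$, and none for $T_{in}$. So for each $\pi$ there is an MSO formula $cand_\pi(\bar Y)$ stating that $\bar Y$ is a candidate with $p$-letter $\pi$. Then 2–4 are the conjunction of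
$$\forall x\bigwedge_{a\in\Sigma}\Big(a(x)\to\bigwedge_s\bigvee_\pi\exists\bar Y\big(cand_\pi(\bar Y)\wedge\bigvee_{h=(D,R,s)}x\in Y_h\big)\Big),$$
$$\forall x\bigwedge_{a\in\Sigma}\Big(a(x)\to\bigwedge_{\ell}\bigvee_\pi\exists\bar Y\big(cand_\pi(\bar Y)\wedge x\in Y_{(D,R,-)}\big)\Big)\ \text{ with }\ell=(D,R),\qquad\bigwedge_{\ell\in Z_\omega}\exists\bar Y\,cand_\ell(\bar Y),$$
where $s$ ranges over the slots of the $b$ in $a$ that no constant uses in $a$, and $\ell$ in the second formula over the letters deficient in $a$ in the sense of item 3. Satisfiability of the resulting sentence is decidable by Büchi–Elgot–Trakhtenbrot. For the empty word, $G$ has only the vertices $(p,q)$, a candidate is just its $p$-letter, and 1–4 are checked directly. $\square$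

## 10. Two semi-procedures

*Proof of Theorem A.* We run two procedures in parallel.

**Step 1: semi-procedure for satisfiability.** Enumerate finite data trees up to permutation of $\mathbb D$ and evaluate $\eta$ at their nodes.

**Step 2: semi-procedure for unsatisfiability.** The idea is to guess a finite description of a set that contains $S$ and no accepting configuration. Enumerate finite sets $\mathcal B$ of coherent configurations. With $I=\{C:\exists b\in\mathcal B,\ b\le C\}$, perform three checks.

1. *$I$ is good.* It is upward closed. For ghosts it suffices that $b+(\emptyset,X)\in I$ for all $b\in\mathcal B$ and all $(\emptyset,X)$ legal for $b$, which is a finite check. Indeed, if $C\ge b$, legality for $C$ and for $b$ coincide (it depends on $\theta,B$ and supports), and $C+(\emptyset,X)\ge b+(\emptyset,X)$.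
2. *$I$ contains no accepting configuration.* Acceptance depends only on $\theta,\sigma,\mathrm{supp}\,M$, so it suffices to check $\mathcal B$.
3. *$\mathrm{Post}(I)\subseteq I$.* The complement of $I$ in the set of coherent configurations is a finite computable union of boxes. For each of the finitely many $(\theta,B,\sigma,Z)$, let $b^1,\dots,b^r$ be the elements of $\mathcal B$ of this shape (with $\mathrm{supp}\,M_{b^j}=Z$). A coherent configuration of this shape is outside $I$ iff for each $j$ there is $\ell_j\in Z$ with $M(\ell_j)<M_{b^j}(\ell_j)$. So for each choice of $\ell_j\in Z$ $(j\le r)$ take the box with $\mathbf u(\ell)=\min\{M_{b^j}(\ell)-1:\ell_j=\ell\}$, and $\mathbf u(\ell)=\omega$ if no $\ell_j=\ell$; discard it if some $\mathbf u(\ell)=0$, because $\mathrm{supp}\,M=Z$ requires $M(\ell)\ge1$. Check with Lemma 10, applicable after check 1, that none of these boxes meets $\mathrm{Post}(I)$.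

**Step 3: a successful check proves unsatisfiability.** If all checks succeed, then $S\subseteq I$, because $S$ is contained in every set closed under Post. So $S$ has no accepting configuration, and $\eta$ is unsatisfiable by Corollary 7.

**Step 4: unsatisfiability is always detected.** If $\eta$ is unsatisfiable, then $S$ has no accepting configuration by Corollary 7, is good by Lemma 9, and satisfies $\mathrm{Post}(S)\subseteq S$. Since $\le$ is a wqo and $S$ is upward closed, $S$ is the upward closure of its finite set $\mathcal B$ of minimal elements. This $\mathcal B$ passes all three checks.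

So exactly one of the two procedures succeeds, and satisfiability is decidable. Since regXPath contains XPath$(\downarrow,\downarrow_*,\uparrow,\uparrow^*,{}^*\!\leftarrow,\rightarrow^*,=)$, Conjecture 3 holds. $\blacksquare$

## 11. Stutter-closed schemas

*Proof of Theorem B.* We list what changes. In Post, and hence also in schemes, add

* (P5) if $a_p$ is the label in $\theta_p$, then the word of labels of $\theta_1,\dots,\theta_n$ is in $L_{a_p}$.

In Lemma 6, trees are required to satisfy the constraints given by the $L_a$. Accepting configurations must have root label in $\mathbb A_0$, and the first semi-procedure enumerates only trees that satisfy the constraints, including the one on the root label.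

The only place where new columns are created is Lemma 8. There each column $i$ is replaced by $|\Gamma|\ge1$ adjacent columns with the same label, so the child-label word changes from $a_1a_2\cdots a_n$ to $a_1^{|\Gamma|}a_2^{|\Gamma|}\cdots a_n^{|\Gamma|}$. This word is in $L_{a_p}$ by repeated use of stutter-closedness, and (P5) holds in the derivation constructed there.

In Lemma 9, upward closure goes through Lemma 8, and the ghost part does not change columns. In Lemma 10, replacing $C_i'$ by $b_i\le C_i'$ does not change $\theta_i$, so (P5) carries over to the scheme; and (P5) is a regular, hence MSO-definable, condition on the word, which for the empty word reads $\varepsilon\in L_{a_p}$. Everything else is unchanged. $\blacksquare$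

By Lemma 1, that is, Theorem C, this hypothesis cannot be dropped: for $L_a=\{\varepsilon\}\cup\mathbb A$ the word $b$ is allowed and $bb$ is not, so the duplication of columns in Lemma 8 is unavailable, and satisfiability is undecidable already without sibling axes.
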